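# Chromatic roots on the imaginary axis

## 1. The four-cycle, evaluated at $iy$

Let us count the proper colorings of the four-cycle $C_4$ with $q$ colors. Call two opposite vertices $s$ and $t$. If $s$ and $t$ receive the same color ($q$ ways), each of the other two vertices has $q-1$ choices. If they receive different colors ($q(q-1)$ ways), each of the other two has $q-2$ choices. The total is
$$P(C_4,q)=q(q-1)^2+q(q-1)(q-2)^2=q(q-1)(q^2-3q+3)=q^4-4q^3+6q^2-3q .$$
Now treat $q$ as a complex variable $x$. The zeros are $0$, $1$ and $\frac{3\pm i\sqrt3}{2}$. Is there a zero on the imaginary axis other than $0$? Put $x=iy$ with $y$ real: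
$$P(C_4,iy)=y^2(y^2-6)+i\,y(4y^2-3).$$
For $y\ne0$ the real part vanishes only at $y^2=6$ and the imaginary part only at $y^2=\frac34$. They never vanish together.

Longer cycles do no better. We have $P(C_n,x)=(x-1)^n+(-1)^n(x-1)$, so a zero is either $x=1$ or satisfies $(x-1)^{n-1}=\pm1$. Hence every zero other than $1$ lies on the circle $|x-1|=1$, which meets the imaginary axis only at $0$. Trees, with $P=x(x-1)^{n-1}$, and complete graphs, with $P=x(x-1)\cdots(x-n+1)$, have only integer zeros.

For a general graph, a zero $iy$ with $y\ne 0$ means that two real polynomials in $y$ vanish at the same point. The list "Problems from the Workshop on the Tutte Polynomial" contains the following conjecture, and the question of this lecture is whether it holds.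

**Conjecture.** For every finite loopless graph $G$ and every complex number $x\ne0$ with $P(G,x)=0$, one has $\operatorname{Re}(x)\ne0$.

The conjecture is false.

## 2. Definitions and statements

Let $G$ be a finite loopless graph. Its chromatic polynomial $P(G,x)$ is the polynomial whose value at each integer $q\ge 0$ is the number of proper $q$-colorings of $G$. We use three textbook facts.

* $P(G,x)$ is monic with integer coefficients. In particular it is not identically zero, its zeros are algebraic integers, and the set of zeros is closed under complex conjugation.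
* A polynomial identity may be checked at all large integers $q$.
* If $G'$ is $G$ plus one new vertex joined to all vertices of $G$, then $P(G',x)=x\,P(G,x-1)$: color the new vertex first, then color $G$ with the remaining colors.

**Definition (chromatic root).** A chromatic root is a complex zero of $P(G,x)$ for some finite loopless graph $G$.

We write $(x)_c=x(x-1)\cdots(x-c+1)$, with $(x)_0=1$. This is the number of ways to color a clique on $c$ vertices from $x$ available colors.

**Theorem 1.** For every integer $b\ge1$, $b\,i\sqrt3$ is a chromatic root.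

**Theorem 2.** Let $\alpha\in\mathbb C\setminus\mathbb R$ be algebraic of degree $2$ over $\mathbb Q$. Then there is an integer $k\ge1$ such that $mk\alpha$ is a chromatic root for every integer $m\ge1$.

**Corollary.** (a) For every positive rational $c$, infinitely many positive integer multiples of $i\sqrt c$ are chromatic roots. So every imaginary quadratic field contains infinitely many purely imaginary chromatic roots. Conversely, a purely imaginary chromatic root of degree $2$ has the form $\pm i\sqrt d$ with $d$ a positive integer. (b) For every $m\in\mathbb Z$ (negative $m$ included) there are infinitely many non-real chromatic roots with real part exactly $m$.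

Theorem 1 alone disproves the conjecture. For $b=1$ it comes with an explicit graph on 56 vertices.

## 3. Theta graphs at $i\sqrt3$ and a prime that does not cancel

The computation for $C_4$ split according to whether $s$ and $t$ have equal colors. A sensible generalization is to join $s$ and $t$ by $p$ internally disjoint paths, with $k_1,\dots,k_p$ internal vertices. This is a theta graph; $C_4$ is the case $p=2$, $k_1=k_2=1$.

Take one path with $k$ internal vertices, and fix the colors of its two ends. Let $I_k$ be the number of ways to color the inside if the end colors are equal, and $O_k$ the number if they differ. Removing the last internal vertex gives, for $k\ge 1$,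
$$I_k=(q-1)O_{k-1},\qquad O_k=I_{k-1}+(q-2)O_{k-1},\qquad I_0=0,\ O_0=1 .$$
Two combinations evolve by plain multiplication. The difference satisfies $I_k-O_k=-(I_{k-1}-O_{k-1})$, so $I_k-O_k=(-1)^{k+1}$. The weighted sum $I_k+(q-1)O_k$ counts the colorings of the path when one end is fixed and the other is free, so it equals $(q-1)^{k+1}$. Solving these two equations, with $w=1-q$,
$$qO_k=(-1)^{k+1}(w^{k+1}-1),\qquad qI_k=(-1)^{k+1}(w^{k+1}-w).$$
The chromatic polynomial of the theta graph is $q\bigl[\prod_j I_{k_j}+(q-1)\prod_j O_{k_j}\bigr]$. So at a point $q\neq 0$ where no $O_{k_j}$ vanishes, $q$ is a zero exactly when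
$$\prod_{j=1}^p y_{k_j}=w,\qquad y_k:=\frac{w^{k+1}-w}{w^{k+1}-1}=\frac{w\,(w^k-1)}{w^{k+1}-1}. \tag{1}$$

If all $k_j=1$, then $y_1=w/(w+1)$. For $q=iy$ with $y\ne0$ we have $\operatorname{Re}w=1$, so $|w+1|>|w|>1$. The left side of (1) has modulus less than $1$ and the right side has modulus greater than $1$, so there is no solution.

With mixed lengths moduli alone do not decide, so let us try a concrete target: $q=\lambda:=i\sqrt3$. Here $w=1-\lambda$, $|w|=2$ and $w^3=-8$. Since $|w|>1$, no $O_k$ vanishes at $\lambda$. The numbers in (1) have squared moduli in $\mathbb Q$, and we can compare prime factors. From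
$$w+1=2-\lambda,\quad w^2-1=-3-2\lambda,\quad w^3-1=-9,\quad w^4-1=-9+8\lambda,\quad w^5-1=15+16\lambda,$$
with squared moduli $7,\ 21,\ 81,\ 273=3\cdot7\cdot13,\ 993=3\cdot331$, we obtain
$$|y_1|^2=\frac47,\qquad |y_2|^2=\frac{4\cdot7}{27},\qquad |y_3|^2=\frac{4\cdot27}{7\cdot13},\qquad |y_4|^2=\frac{4\cdot7\cdot13}{331}.$$
Suppose (1) holds with paths having at most four internal vertices. A path with $k=0$ makes the left side $0$, so there is none. Compare squared moduli with $|w|^2=4$. The prime $331$ occurs only in $|y_4|^2$, so $k=4$ is not used. Then $13$ occurs only in $|y_3|^2$, so $k=3$ is not used. Then $3$ excludes $k=2$, then $7$ excludes $k=1$, and the empty product is not $w$. So there is no solution with such paths.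

This is where the attempt stops: in each of these cases the longest path puts into the denominator a prime of $w^{k+1}-1$ that nothing else can cancel. (We claim this only for lengths up to four.) The only number available is $w=1-q$. We need building blocks that bring in other numbers, so that primes can be made to coincide.

## 4. Clique paths

Replace the internal vertices by cliques, and the terminal $t$ by a clique as well.

**Definition (clique path).** A clique path of type $(a_1,\dots,a_k;b)$, with $k\ge0$ and $a_i,b\ge1$, consists of a vertex $s$ and disjoint cliques $V_1,\dots,V_k,V_{k+1}=T$ with $|V_i|=a_i$, where $a_{k+1}:=b$. The vertex $s$ is joined to all of $V_1$, and $V_i$ is joined completely to $V_{i+1}$ for $1\le i\le k$. There are no other edges.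

If all sizes are $1$ this is an ordinary path. Type $(2;1)$ is $K_4$ minus the edge between $s$ and the single vertex $t$ of $T$. If $s,t$ have equal colors, the middle edge can be colored in $(q-1)(q-2)$ ways; if not, in $(q-2)(q-3)$ ways.

**Lemma 1.** There are polynomials $I,O\in\mathbb Z[q]$ such that, for all large integers $q$, a choice of a color for $s$ and of a proper $q$-coloring of $T$ extends to $V_1,\dots,V_k$ in $I(q)$ ways if the color of $s$ is used on $T$, and in $O(q)$ ways if not. Put $\Delta=I-O$ and $Z(q)=\prod_{i=1}^{k+1}(1-q/a_i)$. Then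
$$qO=b\Delta\,(Z-1),\qquad qI=b\Delta\,(Z-1+q/b), \tag{2}$$
and $\Delta$ is a nonzero constant times a product of factors $q-j$ with $j\in\mathbb Z$.

*Proof.* **Step 1: set up a recursion along the path.** For $0\le j\le k$ let $I_j,O_j$ be the corresponding numbers for the clique path $s,V_1,\dots,V_j$ with terminal $V_{j+1}$. For $j=0$ the only question is whether $s$ and $V_1$ may have the given colors, so $I_0=0$ and $O_0=1$.

Let $j\ge1$ and write $c=a_j$, $b'=a_{j+1}$. Let $C$ be the color set of $V_{j+1}$, so $|C|=b'$, and let $x$ be the color of $s$.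

If $x\in C$, every coloring of $V_j$ avoids $C$ and hence avoids $x$. There are $(q-b')_c$ such colorings, and each extends inward in $O_{j-1}$ ways.

If $x\notin C$, a coloring of $V_j$ that uses $x$ is given by the vertex that gets $x$ ($c$ ways) and a coloring of the other $c-1$ vertices from the $q-b'-1$ colors outside $C\cup\{x\}$. This gives $c\,(q-b'-1)_{c-1}$ colorings, each extending in $I_{j-1}$ ways. The colorings that do not use $x$ number $(q-b'-1)_c$, each extending in $O_{j-1}$ ways.

Put $M_j=(q-b'-1)_{c-1}$. Since $(q-b')_c=(q-b')M_j$ and $(q-b'-1)_c=(q-b'-c)M_j$,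
$$I_j=M_j(q-b')\,O_{j-1},\qquad O_j=M_j\bigl[c\,I_{j-1}+(q-b'-c)\,O_{j-1}\bigr]. \tag{3}$$
By induction the counts are polynomials in $\mathbb Z[q]$ and depend only on whether $x$ is used on the terminal clique.

**Step 2: diagonalize the recursion.** As for paths, we look at the difference and at a weighted sum:
$$\Delta_j=I_j-O_j,\qquad N_j=a_{j+1}I_j+(q-a_{j+1})O_j .$$
($N_j$ adds the counts over all $q$ colors of $s$, for a fixed coloring of $V_{j+1}$.) From (3),
$$\Delta_j=M_j\bigl[(q-b')O_{j-1}-cI_{j-1}-(q-b'-c)O_{j-1}\bigr]=-a_jM_j\,\Delta_{j-1},$$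
$$N_j=M_j(q-b')\bigl[b'O_{j-1}+cI_{j-1}+(q-b'-c)O_{j-1}\bigr]=M_j(q-b')\bigl[cI_{j-1}+(q-c)O_{j-1}\bigr]=M_j(q-a_{j+1})\,N_{j-1},$$
because $c=a_j$. Since $\Delta_0=-1$ and $N_0=q-a_1$,
$$\Delta_k=(-1)^{k+1}\prod_{i=1}^k a_i\prod_{i=1}^k M_i,\qquad N_k=\prod_{i=1}^{k+1}(q-a_i)\prod_{i=1}^k M_i .$$
Each $M_i$ is a product of factors $q-j$ with $j\in\mathbb Z$, which proves the last claim of the lemma.

**Step 3: solve for $I$ and $O$.** We have $\prod_{i\le k+1}(q-a_i)=(-1)^{k+1}\,b\prod_{i\le k}a_i\cdot Z$, so $N_k=b\,\Delta_k Z$. Now drop the index $k$. From $N=bI+(q-b)O$ and $\Delta=I-O$ we get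
$$N-b\Delta=qO,\qquad N+(q-b)\Delta=qI .$$
Inserting $N=b\Delta Z$ gives (2). $\square$

Check with type $(2;1)$: $\Delta=(q-1)(q-2)-(q-2)(q-3)=2(q-2)$ and $Z=(1-\frac q2)(1-q)$, so $Z-1=\frac{q(q-3)}2$. Then $b\Delta(Z-1)=q(q-2)(q-3)=qO$, as it should be.

The gain over paths is visible in $Z$: a clique of size $a$ contributes the factor $1-q/a$, whatever its position on the path.

## 5. Gluing clique paths: a product equation

Put $q=b\alpha$, where $b$ is the size of the terminal clique. A clique of size $b/r$ then contributes $1-r\alpha$, and the terminal contributes $1-\alpha$. This is why the terminal is allowed to be a large clique: with $b$ divisible enough, every positive rational $r$ is available, while $b=1$ would allow only $r=1/a$ with $a$ a positive integer.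

**Lemma 2.** Let $\alpha\in\mathbb C\setminus\mathbb R$. Let $R_1,\dots,R_p$ be finite multisets of positive rationals and
$$z_j=(1-\alpha)\prod_{r\in R_j}(1-r\alpha).$$
Suppose
$$z_j\ne1\ (1\le j\le p)\qquad\text{and}\qquad\prod_{j=1}^p\frac{z_j-1+\alpha}{z_j-1}=1-\alpha . \tag{4}$$
Let $b\ge1$ be an integer with $b/r\in\mathbb Z$ for all $r\in\bigcup_jR_j$. Then $b\alpha$ is a chromatic root.

*Proof.* **Step 1: build the graph.** First, no $R_j$ is empty: an empty $R_j$ has $z_j=1-\alpha$, its factor in (4) is $0$, but $1-\alpha\ne0$. Let $T$ be a clique of size $b$ and $s$ a vertex. For each $j$ connect $s$ to $T$ by a clique path whose internal clique sizes are the numbers $b/r$, $r\in R_j$, in any order. The $p$ clique paths share only $s$ and $T$. This is a simple graph $G$.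

**Step 2: write down $P(G,q)$.** Color $T$ first, in $(q)_b$ ways. Then $s$ gets one of the $b$ colors on $T$ or one of the $q-b$ others, and the clique paths are filled in independently. For large integers $q$, hence as polynomials,
$$P(G,q)=(q)_b\Bigl[b\prod_jI^{(j)}+(q-b)\prod_jO^{(j)}\Bigr]. \tag{5}$$

**Step 3: evaluate at $q_0=b\alpha$.** We have $1-q_0/(b/r)=1-r\alpha$ and $1-q_0/b=1-\alpha$, so $Z^{(j)}(q_0)=z_j$. By Lemma 1, $\Delta^{(j)}(q_0)$ is a nonzero constant times a product of numbers $q_0-j'$ with $j'\in\mathbb Z$, and $q_0\notin\mathbb R$, so $\Delta^{(j)}(q_0)\ne0$. By (2) and $z_j\ne1$, also $O^{(j)}(q_0)\ne0$, and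
$$\frac{I^{(j)}(q_0)}{O^{(j)}(q_0)}=\frac{z_j-1+\alpha}{z_j-1}.$$
By (4) the bracket in (5) at $q_0$ equals $\prod_jO^{(j)}(q_0)\cdot\bigl[b(1-\alpha)+b\alpha-b\bigr]=0$. $\square$

The graph theory is now over. What remains is to solve (4). With all $r=1$ and $b=1$, equation (4) is equation (1).

## 6. Nine clique paths at $i\sqrt3$: proof of Theorem 1

Let $\alpha=\lambda=i\sqrt3$, $w=1-\lambda$ and $g=1-\lambda/2$. We allow $r\in\{1,\frac12\}$, so every $z_j$ is a product of $w$'s and $g$'s. Use these nine multisets:

* once each: $\{1,\tfrac12\}$, $\{1,1,\tfrac12\}$, $\{1,1,1,\tfrac12\}$, with $z=w^2g,\ w^3g,\ w^4g$;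
* twice each: $\{\tfrac12,\tfrac12,\tfrac12\}$, $\{1,\tfrac12,\tfrac12,\tfrac12\}$, $\{1,1,\tfrac12,\tfrac12,\tfrac12\}$, with $z=wg^3,\ w^2g^3,\ w^3g^3$.

**Step 1: compute the numbers and check $z\ne1$.** With $\lambda^2=-3$:
$$w^2=-2-2\lambda,\quad w^3=-8,\quad wg=-\tfrac12-\tfrac32\lambda,\quad g^2=\tfrac14-\lambda,\quad g^3=-\tfrac54-\tfrac98\lambda .$$
For instance $g^3=(\frac14-\lambda)(1-\frac\lambda2)=\frac14-\frac98\lambda+\frac12\lambda^2$. Therefore
$$w^2g=-5-\lambda,\quad w^3g=-8+4\lambda,\quad w^4g=4+12\lambda,$$
$$wg^3=\tfrac{-37+\lambda}8,\quad w^2g^3=\tfrac{-17+19\lambda}4,\quad w^3g^3=10+9\lambda .$$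
None equals $1$.

**Step 2: telescope in steps of $w$.** Since $z-1+\alpha=z-w=w(z/w-1)$, the factors of (4) for $z$, $wz$, $w^2z$ are
$$\frac{w(z/w-1)}{z-1},\qquad \frac{w(z-1)}{wz-1},\qquad\frac{w(wz-1)}{w^2z-1},$$
with product $w^3\,\dfrac{z/w-1}{w^2z-1}$. Only the two ends survive, and $w^3=-8$ is rational.

**Step 3: evaluate the two groups.** For the first group $z=w^2g$, with $wg-1=-\frac32(1+\lambda)$ and $w^4g-1=3+12\lambda$:
$$w^3\frac{wg-1}{w^4g-1}=\frac{-8\cdot(-\frac32)(1+\lambda)}{3+12\lambda}=\frac{4(1+\lambda)}{1+4\lambda}=\frac{4(1+\lambda)}{(2+\lambda)^2},$$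
because $(2+\lambda)^2=4+4\lambda-3$. For the second group $z=wg^3$, with $g^3-1=-\frac98(2+\lambda)$ and $w^3g^3-1=9+9\lambda$:
$$w^3\frac{g^3-1}{w^3g^3-1}=\frac{-8\cdot(-\frac98)(2+\lambda)}{9+9\lambda}=\frac{2+\lambda}{1+\lambda}.$$
Here the obstacle of Section 3 disappears: the denominator of the first group is a square times a rational number, and the second group has exactly its square root in the numerator.

**Step 4: multiply.** The second group is used twice, so the total product is
$$\frac{4(1+\lambda)}{(2+\lambda)^2}\cdot\frac{(2+\lambda)^2}{(1+\lambda)^2}=\frac4{1+\lambda}=1-\lambda,$$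
because $(1+\lambda)(1-\lambda)=4$. So (4) holds. Every $r$ is $1$ or $\frac12$, so $b/r\in\mathbb Z$ for every $b\ge1$, and Lemma 2 shows that $b\,i\sqrt3$ is a chromatic root for every $b\ge1$. This proves Theorem 1. $\blacksquare$

For $b=1$ the graph consists of two vertices $s,t$ joined by nine clique paths with internal clique sizes $(1,2)$, $(1,1,2)$, $(1,1,1,2)$ once each and $(2,2,2)$, $(1,2,2,2)$, $(1,1,2,2,2)$ twice each. It has $2+(3+4+5)+2(6+7+8)=56$ vertices and satisfies $P(G,i\sqrt3)=0$. The conjecture is disproved.

## 7. A staircase from $0$ to $1$: the root $3i$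

The proof just given rests on coincidences in $\mathbb Q(\sqrt{-3})$. For Theorem 2 we need a solution of (4) that can be planned. Look at $\alpha=i$. Here $(1-i)^4=-4$ is rational. Take $R_0=\{1,1,1\}$ and $R_j=\{1,1,1,\frac j4\}$ for $j=1,2,3,4$. Then
$$z_j=-4\Bigl(1-\frac j4\,i\Bigr)=-4+ji,\qquad \frac{z_j-1+i}{z_j-1}=\frac{-5+(j+1)i}{-5+ji}\qquad(0\le j\le4).$$
The product over $j=0,\dots,4$ telescopes to $\frac{-5+5i}{-5}=1-i$, which is (4). The condition on $b$ is that $4b/j$ is an integer for $j=1,\dots,4$, so $b=3$ works and $3i$ is a chromatic root. The graph has $s$, $T=K_3$ and five clique paths with internal sizes $(3,3,3)$, $(3,3,3,12)$, $(3,3,3,6)$, $(3,3,3,4)$, $(3,3,3,3)$. That is $1+3+45+25=74$ vertices.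

Divide numerator and denominator by $-5$: the $j$-th factor is $\dfrac{1-(\tau+\frac15)\alpha}{1-\tau\alpha}$ with $\tau=\frac j5$. We climbed from $\tau=0$ to $\tau=1$ in five steps of height $\frac15$. The rational number $\zeta=-4$ provided the step $h=\frac1{1-\zeta}=\frac15$.

So the plan for general $\alpha$ is to find a rational number $\zeta$ of the form $(1-\alpha)\prod(1-r\alpha)$ and walk from $0$ to $1$ in steps of $1/(1-\zeta)$. If $\zeta$ is a negative integer, this works with $1-\zeta$ steps.

Sometimes a negative integer is easy to find. Take $\alpha=i\sqrt2$ and $\beta=(1-\alpha)^2=-1-2\alpha$. Its conjugate is $\bar\beta=-1+2\alpha=-(1-2\alpha)$. So one more factor makes the product rational: $\beta(1-2\alpha)=-\beta\bar\beta=-9$. But start instead with $\beta=(1-\alpha)(1-3\alpha)=-5-4\alpha$. Then $\bar\beta=-5+4\alpha=-5(1-\frac45\alpha)$, and the same device gives $\zeta=\beta(1-\frac45\alpha)=-\frac{57}5$. Now $h=\frac5{62}$, and $1$ is not an integer multiple of $h$: the walk jumps over $1$. The obstruction is the denominator $5$ of $\zeta$. For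 a general $\alpha$ we cannot expect to find an integer directly. The remedy is to use several $\zeta$'s with different denominators, and to walk down as well as up.

## 8. Theorem 2: reductions and the sets $\mathcal Z$, $\mathcal Y$

**Normalizing $\alpha$.** This step puts $\alpha$ in a form in which a later congruence works. If the theorem holds for $K\alpha$ with some integer $K\ge1$ and constant $k$, it holds for $\alpha$ with constant $Kk$. Chromatic roots are closed under complex conjugation, so we may assume $\operatorname{Im}\alpha>0$. If $A\alpha^2+B\alpha+C=0$ with integers $A\ge1,B,C$, then $A\alpha$ is a root of $t^2+Bt+AC$. So we may assume $\alpha^2=s_0\alpha-n_0$ with $s_0,n_0\in\mathbb Z$. The other root of this quadratic is $\bar\alpha$, so $n_0=|\alpha|^2>0$. Multiplying by $n_0$ once more, $(n_0\alpha)^2=n_0s_0\,(n_0\alpha)-n_0^3$. Hence we may assume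
$$\alpha^2=s\alpha-n,\qquad s,n\in\mathbb Z,\ n>0,\qquad\gcd(1-s,n)=1, \tag{6}$$
with $s=n_0s_0$ and $n=n_0^3$: a prime dividing $n$ divides $n_0$, hence $s$, hence not $1-s$.

**Definition ($\mathcal Z$ and $\mathcal Y$).** Let $\mathcal Z$ be the set of all numbers $(1-\alpha)\prod_{r\in R}(1-r\alpha)$ with $R$ a finite multiset of positive rationals. Let $\mathcal Y$ be the set of finite products of numbers $\frac{z-1+\alpha}{z-1}$ with $z\in\mathcal Z\setminus\{1\}$.

For $\alpha=i$, Section 7 shows $-4\in\mathcal Z$ and $1-i\in\mathcal Y$. In general, suppose $1-\alpha\in\mathcal Y$. Then (4) has a solution. Let $k$ be the least common multiple of the numerators (in lowest terms) of the numbers $r$ that occur in it. For $b=mk$ with $m\ge1$ every $b/r$ is an integer, and Lemma 2 says that $mk\alpha$ is a chromatic root. So it suffices to show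
$$1-\alpha\in\mathcal Y. \tag{7}$$

For a prime $p$, $v_p$ denotes the $p$-adic valuation on $\mathbb Q^\times$: if $x=p^e\frac uv$ with $u,v$ prime to $p$, then $v_p(x)=e$; for example $v_5(-\frac{57}5)=-1$. We put $v_p(0)=\infty$. Recall $v_p(xy)=v_p(x)+v_p(y)$ and $v_p(x+y)\ge\min(v_p(x),v_p(y))$. The ring $\mathbb Z_{(p)}$ consists of the rationals with $v_p\ge0$.

## 9. Walking on the line with several step lengths

**Lemma 3 (one step).** Let $\zeta\in\mathcal Z\cap\mathbb Q$ with $\zeta<0$ or $\zeta>1$, and let $h=1/(1-\zeta)$. For every rational $\tau\ge0$,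
$$\frac{1-(\tau+h)\alpha}{1-\tau\alpha}\in\mathcal Y .$$

*Proof.* We look for $z=\zeta(1-\sigma\alpha)$ such that $z-1$ is proportional to $1-\tau\alpha$. This forces $\sigma=\tau(\zeta-1)/\zeta$. In both cases $(\zeta-1)/\zeta>0$, so $\sigma\ge0$ is rational, and $z\in\mathcal Z$ (add $\sigma$ to the multiset of $\zeta$ if $\sigma>0$; if $\sigma=0$ then $z=\zeta$). Now
$$z-1=(\zeta-1)-\tau(\zeta-1)\alpha=(\zeta-1)(1-\tau\alpha)\ne0,$$
$$z-1+\alpha=(\zeta-1)\Bigl(1-\tau\alpha+\frac{\alpha}{\zeta-1}\Bigr)=(\zeta-1)\bigl(1-(\tau+h)\alpha\bigr).$$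
The quotient is the stated element of $\mathcal Y$. $\square$

If $\zeta<0$ then $h>0$, a step up. If $\zeta>1$ then $h<0$, a step down. The starting point $\tau$ of each step must be nonnegative.

Why steps down? The step lengths $\frac23$ and $\frac34$ (from $\zeta=-\frac12$ and $\zeta=-\frac13$) generate the group $\frac1{12}\mathbb Z$, which contains $1$. But $a\cdot\frac23+c\cdot\frac34=1$ means $8a+9c=12$, which has no solution in nonnegative integers. A single negative step length removes this problem.

**Lemma 4 (reaching $1$).** Suppose $\zeta_1,\dots,\zeta_l\in\mathcal Z\cap\mathbb Q$, each $<0$ or $>1$, with both kinds occurring, and for each prime $p$ some $i$ has $v_p(\zeta_i)\ge0$. Then $1-\alpha\in\mathcal Y$.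

*Proof.* **Step 1: show that $1$ is an integer combination of the steps.** Let $h_i=1/(1-\zeta_i)$ and $H=\sum_i\mathbb Zh_i\subset\mathbb Q$. With a common denominator $D$ of the $h_i$ we have $DH\subset\mathbb Z$, so $H$ is cyclic, $H=\gamma\mathbb Z$ with $\gamma\ne0$. Each $h_i$ is an integer multiple of $\gamma$, and $\gamma$ is an integer combination of the $h_i$, so $v_p(\gamma)=\min_iv_p(h_i)$ for every prime $p$. Given $p$, choose $i$ with $v_p(\zeta_i)\ge0$. Then $v_p(1-\zeta_i)\ge0$, so $v_p(h_i)\le0$. Hence $v_p(\gamma)\le0$ for all $p$, that is, $1/\gamma\in\mathbb Z$, and $1=\frac1\gamma\cdot\gamma\in H$. Write $1=\sum n_ih_i$ with $n_i\in\mathbb Z$.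

**Step 2: make the coefficients nonnegative.** Whenever $h_i>0>h_j$ there is a relation $Ah_i+Bh_j=0$ with positive integers $A,B$, because $h_i/h_j$ is a negative rational. Both signs occur, so every index takes part in such a relation. Adding large multiples of these relations to $1=\sum n_ih_i$ makes all $n_i\ge0$.

**Step 3: walk.** Start at $\tau=0$ and perform the $\sum n_i$ steps $\tau\mapsto\tau+h_i$, all positive steps first. While climbing, $\tau$ increases from $0$. While descending, $\tau$ decreases to its final value $1$. So $\tau\ge0$ throughout, and Lemma 3 applies to every step. The product of the corresponding elements of $\mathcal Y$ telescopes to $\frac{1-1\cdot\alpha}{1-0\cdot\alpha}=1-\alpha$. $\square$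

## 10. Making a product rational by adding one conjugate factor

It remains to find rational elements of $\mathcal Z$ with control of sign, size and denominators.

**Arguments.** Let $\varphi=\arg\alpha\in(0,\pi)$. For $u>0$ the number $1-u\alpha$ has negative imaginary part, so $\arg(1-u\alpha)=-\psi(u)$ with $\psi(u)\in(0,\pi)$, and
$$\cot\psi(u)=\frac{1-u\operatorname{Re}\alpha}{u\operatorname{Im}\alpha}=\frac1{u\operatorname{Im}\alpha}-\cot\varphi .$$
As $u$ runs from $0$ to $\infty$, the right side decreases continuously and strictly from $+\infty$ to $-\cot\varphi=\cot(\pi-\varphi)$. Since $\cot$ is a decreasing bijection $(0,\pi)\to\mathbb R$, the map $\psi:(0,\infty)\to(0,\pi-\varphi)$ is a continuous increasing bijection.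

**Conjugates.** For $\beta=x-y\alpha$ with $x,y\in\mathbb Q$ put $c(\beta)=x-sy$ and $N(\beta)=\beta\bar\beta$. Since $\bar\alpha=s-\alpha$ and $\alpha\bar\alpha=n$,
$$\bar\beta=c(\beta)+y\alpha,\qquad N(\beta)=x^2-sxy+ny^2 . \tag{8}$$

In the examples with $i\sqrt2$ we used that $\bar\beta$ is a negative multiple of some $1-r\alpha$ with $r>0$. The sign of $r$ matters, since $r$ is to become a clique size. The next lemma says when this happens.

**Lemma 5 (closing up).** Let $\beta=\prod_{i=1}^M(1-u_i\alpha)$ with all $u_i$ positive rationals, one of them equal to $1$, and $\Psi=\sum\psi(u_i)\in(\varphi,\pi)+2\pi\mathbb Z$. Then there is a positive rational $r$ with $\zeta:=\beta(1-r\alpha)=N(\beta)/c(\beta)\in\mathcal Z\cap\mathbb Q$ and $\zeta<0$.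

*Proof.* Modulo $2\pi$ we have $\arg\beta\equiv-\Psi$, so $\arg\bar\beta\equiv\Psi$ and $\arg(-\bar\beta)\equiv\Psi-\pi$, which lies in $(-(\pi-\varphi),0)$ mod $2\pi$. By the description of $\psi$ this is the argument of $1-r\alpha$ for exactly one real $r>0$. So $-\bar\beta=\kappa(1-r\alpha)$ with real $\kappa,r>0$. Write $\beta=x-y\alpha$ with $x,y\in\mathbb Q$. By (8), $c(\beta)+y\alpha=-\kappa+\kappa r\alpha$, and $1,\alpha$ are linearly independent over $\mathbb R$. Hence $c(\beta)=-\kappa<0$ and $r=-y/c(\beta)\in\mathbb Q$. Finally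
$$\beta(1-r\alpha)=\beta\cdot\frac{-\bar\beta}\kappa=\frac{N(\beta)}{c(\beta)},$$
which is rational, and negative because $N(\beta)=|\beta|^2>0$. One of the $u_i$ is $1$, so $\zeta=\beta(1-r\alpha)\in\mathcal Z$. $\square$

**Lemma 6 (a large one).** There is $\zeta\in\mathcal Z\cap\mathbb Q$ with $\zeta<-1$.

*Proof.* The idea is to put one very large factor $1-U\alpha$ into $\beta$, and to correct the argument with a number of factors that does not depend on $U$. Fix an integer $M$ with $3\pi/M<\pi-\varphi$. For a rational $U>0$ put
$$\delta=2\pi+\frac{\varphi+\pi}2-\psi(1)-\psi(U).$$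
Since $0<\psi(1)+\psi(U)<2(\pi-\varphi)<2\pi$ and $0<\frac{\varphi+\pi}2<\pi$, we have $\delta\in(0,3\pi)$. So $\delta/M\in(0,\pi-\varphi)$ and $\psi^{-1}(\delta/M)$ exists. Take a rational $u>0$ close to it and put $\beta=(1-\alpha)(1-U\alpha)(1-u\alpha)^M$. Its $\Psi=\psi(1)+\psi(U)+M\psi(u)$ is as close as we like to $2\pi+\frac{\varphi+\pi}2$, which is $2\pi$ plus the midpoint of $(\varphi,\pi)$. So for suitable $u$ the hypothesis of Lemma 5 holds, and we obtain $\zeta=\beta(1-r\alpha)<0$.

To bound $|\zeta|$ from below, note that for every real $t$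
$$|1-t\alpha|=\frac{|\bar\alpha-t|\alpha|^2|}{|\alpha|}\ge\frac{|\operatorname{Im}\bar\alpha|}{|\alpha|}=\sin\varphi .$$
Applying this to the $M$ factors $1-u\alpha$ and to $1-r\alpha$,
$$|\zeta|\ge|1-\alpha|\,|1-U\alpha|\,(\sin\varphi)^{M+1}.$$
Here $M$ is fixed, so the right side exceeds $1$ when $U$ is large. $\square$

**Lemma 7 (no $p$ in the denominator).** For each prime $p$ there is $\zeta\in\mathcal Z\cap\mathbb Q$ with $\zeta<0$ and $v_p(\zeta)\ge0$.

*Proof.* By Lemma 5 the denominator comes from $c(\beta)$, so we want $c(\beta)$ to be prime to $p$ and $\beta$ to be $p$-integral.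

**Step 1: find a start $\beta_0$ with $p\nmid c(\beta_0)$.** For an integer $u_0\ge1$ let, using (6),
$$\beta_0=(1-\alpha)(1-u_0\alpha)=(1-u_0n)-(1+u_0-u_0s)\alpha .$$
Then
$$c(\beta_0)=(1-u_0n)-s(1+u_0-u_0s)=(1-s)-u_0\bigl(n+s(1-s)\bigr).$$
If $p\nmid1-s$, take $u_0=p$; then $c(\beta_0)\equiv1-s\not\equiv0\pmod p$. If $p\mid1-s$, then $p\nmid n$ by (6), and we take $u_0=1$; then $c(\beta_0)\equiv-n\not\equiv0\pmod p$.

The coprimality in (6) is needed here. For $\alpha^2=3\alpha-4$ and $p=2$ we would have $c(\beta_0)=-2+2u_0$, which is even for every $u_0$.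

**Step 2: correct the argument without changing $c$ modulo $p$.** Factors $1-u\alpha$ with $u$ divisible by $p$ are congruent to $1$ modulo $p$, so they rotate $\beta$ at no arithmetic cost. Choose an integer $l\ge0$ with $\Psi^*:=2\pi l+\frac{\varphi+\pi}2>\psi(1)+\psi(u_0)$, and then an integer $M\ge1$ with
$$0<\frac{\Psi^*-\psi(1)-\psi(u_0)}M<\pi-\varphi .$$
The positive elements of $p\mathbb Z_{(p)}$ are dense in $(0,\infty)$: for a prime $\ell\ne p$, already the numbers $pa/\ell^t$ with $a,t\ge1$ are dense. So we can choose a positive $u\in p\mathbb Z_{(p)}$ with $\psi(u)$ so close to the displayed quotient that $\psi(1)+\psi(u_0)+M\psi(u)$ lies in $(\varphi,\pi)+2\pi l$. Then $\beta=\beta_0(1-u\alpha)^M$ satisfies the hypothesis of Lemma 5, which gives $\zeta=N(\beta)/c(\beta)<0$ in $\mathcal Z\cap\mathbb Q$.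

**Step 3: compute $v_p(\zeta)$.** By (6), $\mathbb Z_{(p)}[\alpha]=\mathbb Z_{(p)}\oplus\mathbb Z_{(p)}\alpha$ is a ring. Since $u\in p\mathbb Z_{(p)}$, we have $\beta\equiv\beta_0$ modulo $p\,\mathbb Z_{(p)}[\alpha]$. So both coordinates of $\beta=x-y\alpha$ agree with those of $\beta_0$ modulo $p\mathbb Z_{(p)}$, and therefore $c(\beta)\equiv c(\beta_0)\not\equiv0\pmod p$, that is, $v_p(c(\beta))=0$. Also $N(\beta)=x^2-sxy+ny^2\in\mathbb Z_{(p)}$. Hence $v_p(\zeta)=v_p(N(\beta))-v_p(c(\beta))\ge0$. $\square$

## 11. Assembling the family: end of the proof of Theorem 2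

We must satisfy the hypotheses of Lemma 4 with a finite family. Let $\zeta_1<-1$ be as in Lemma 6, say $\zeta_1=(1-\alpha)\prod_{r\in R}(1-r\alpha)$, and put $\zeta_2=\zeta_1^2>1$. Then
$$\zeta_2=(1-\alpha)\cdot\Bigl[(1-1\cdot\alpha)\prod_{r\in R}(1-r\alpha)^2\Bigr]\in\mathcal Z .$$
So $\zeta_1$ is of the kind $<0$ and $\zeta_2$ of the kind $>1$. This is why Lemma 6 asks for $\zeta_1<-1$ rather than merely $\zeta_1<0$: otherwise the square would not exceed $1$.

For every prime $p$ with $v_p(\zeta_1)\ge0$, the number $\zeta_1$ itself meets the condition at $p$. There are only finitely many other primes, and for each of them we add to the family a $\zeta<0$ from Lemma 7 with $v_p(\zeta)\ge0$. The resulting finite family satisfies the hypotheses of Lemma 4, so $1-\alpha\in\mathcal Y$. This is (7), and Theorem 2 is proved. $\blacksquare$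

## 12. Imaginary quadratic fields and vertical lines: proof of the Corollary

**Part (a).** Let $c$ be a positive rational. The number $\alpha=i\sqrt c$ is non-real and a root of $t^2+c$, so it has degree $2$, and Theorem 2 gives infinitely many positive integer multiples of it that are chromatic roots. Every imaginary quadratic field contains some $i\sqrt c$ with $c$ a positive integer, hence all of its integer multiples, and so it contains infinitely many purely imaginary chromatic roots.

Conversely, let $\rho$ be a purely imaginary chromatic root of degree $2$. Since $P(G,x)$ is monic with integer coefficients, $\rho$ is an algebraic integer. Its other conjugate is $\bar\rho=-\rho$. So its trace is $0$ and its norm $d=\rho\bar\rho=|\rho|^2$ is a positive integer. Hence $\rho^2=-d$, that is, $\rho=\pm i\sqrt d$.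

**Part (b).** Here we use roots with negative real part and shift them to the right. Let $m\in\mathbb Z$ and let $d\ge1$ be an integer. The number $-1+i\sqrt d$ is non-real of degree $2$. By Theorem 2 there is $k\ge1$ such that $jk(-1+i\sqrt d)$ is a chromatic root for all $j\ge1$. By the identity $P(G',x)=x\,P(G,x-1)$ of Section 2, if $\rho$ is a chromatic root then so is $\rho+1$, and therefore $\rho+t$ for every integer $t\ge0$. For every $j\geq 1$ with $jk+m\ge0$ take $t=jk+m$. This gives the chromatic root
$$jk(-1+i\sqrt d)+jk+m=m+jk\,i\sqrt d,$$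
which is non-real with real part exactly $m$. Infinitely many $j$ are allowed, and they give distinct roots. $\blacksquare$
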